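# Two Haar systems on a groupoid give isomorphic $C^*$-algebras

## 1. Matrices multiplied through a weight

Let $X=\{1,\dots,n\}$ and let $\alpha:X\to(0,\infty)$ be a weight. Multiply $n\times n$ complex matrices by the rule
$$(f*_\alpha g)(x,z)=\sum_{y\in X}f(x,y)\,g(y,z)\,\alpha(y),$$
and keep the usual conjugate transpose $f^*$ as involution. If $D_\alpha$ denotes the diagonal matrix with entries $\alpha(x)$, then $f*_\alpha g=fD_\alpha g$. Hence $S_\alpha(f)=D_\alpha^{1/2}fD_\alpha^{1/2}$ satisfies
$$S_\alpha(f)S_\alpha(g)=D_\alpha^{1/2}fD_\alpha gD_\alpha^{1/2}=S_\alpha(f*_\alpha g),\qquad S_\alpha(f)^*=S_\alpha(f^*),$$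
and it is a $*$-isomorphism onto the ordinary matrix algebra $M_n$. If $\alpha_1,\alpha_2$ are two weights and $\rho=\alpha_2/\alpha_1$, then
$$S_{\alpha_1}^{-1}S_{\alpha_2}(f)(x,y)=\rho(x)^{1/2}f(x,y)\rho(y)^{1/2}$$
is a $*$-isomorphism from the algebra for $\alpha_2$ to the algebra for $\alpha_1$. So here the weight does not matter.

This is the smallest case of a question about groupoids. The set $X\times X$ is a groupoid, a weight is a Haar system on it, and the weighted product is convolution. We now set up the general notions, see how far the formula with $\rho^{1/2}$ goes, and then ask what to do when there is no $\rho$.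

## 2. Haar systems that differ by a density on the units

Throughout, $G$ is a locally compact second countable Hausdorff groupoid, with unit space $G^{(0)}$, range map $r$ and domain map $d$. A product $xy$ is defined when $d(x)=r(y)$. We write $G^u=r^{-1}(u)$ and $G_u=d^{-1}(u)$, and we assume $G\neq\emptyset$.

**Definition (Haar system).** A Haar system on $G$ is a family $\lambda=\{\lambda^u\}_{u\in G^{(0)}}$ of positive Radon measures on $G$ such that

1. $\operatorname{supp}\lambda^u=G^u$ for every $u$;
2. $\int f(xy)\,d\lambda^{d(x)}(y)=\int f(y)\,d\lambda^{r(x)}(y)$ for all $x\in G$ and $f\in C_c(G)$ (left invariance);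
3. $u\mapsto\int f\,d\lambda^u$ is continuous for every $f\in C_c(G)$.

Left invariance says that the homeomorphism $y\mapsto xy$ from $G^{d(x)}$ to $G^{r(x)}$ carries $\lambda^{d(x)}$ to $\lambda^{r(x)}$.

Two examples. If $G$ is a group, a Haar system is one left Haar measure. If $G=X\times X$ is the pair groupoid of a compact space $X$, with $r(x,y)=x$, $d(x,y)=y$, $(x,y)(y,z)=(x,z)$, and $\alpha$ is a finite Radon measure on $X$ with full support, then $\lambda^x=\delta_x\times\alpha$ is a Haar system. Indeed the support is $\{x\}\times X$; both sides of the invariance identity for the element $(x,y)$ equal $\int f(x,z)\,d\alpha(z)$; and $x\mapsto\int f(x,z)\,d\alpha(z)$ is continuous because $f$ is uniformly continuous. For finite $X$ this is Section 1.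

Given $\lambda$, the space $C_c(G)$ is a $*$-algebra under
$$f*g(x)=\int f(y)g(y^{-1}x)\,d\lambda^{r(x)}(y),\qquad f^*(x)=\overline{f(x^{-1})}.$$
The involution does not involve $\lambda$. Put
$$\|f\|_I=\max\Big(\sup_u\int|f|\,d\lambda^u,\ \sup_u\int|f^*|\,d\lambda^u\Big).$$
For a weight $\alpha$ on a finite set this is the larger of the largest weighted row sum $\sum_y|f(x,y)|\alpha(y)$ and the largest weighted column sum $\sum_x|f(x,y)|\alpha(x)$. In general $\|f^*\|_I=\|f\|_I$, and $\|\cdot\|_I$ is submultiplicative: by left invariance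
$$\int|f*g|\,d\lambda^u\le\int|f(y)|\int|g(y^{-1}x)|\,d\lambda^u(x)\,d\lambda^u(y)=\int|f(y)|\int|g|\,d\lambda^{d(y)}\,d\lambda^u(y)\le\|f\|_I\|g\|_I,$$
and the second supremum is treated the same way because $(f*g)^*=g^**f^*$.

**Definition (full $C^*$-algebra).** Call a $*$-representation of $C_c(G)$ by bounded operators on a Hilbert space admissible if it is nondegenerate and bounded for $\|\cdot\|_I$. The algebra $C^*(G,\lambda)$ is the completion of $C_c(G)$ in $\|f\|=\sup_\pi\|\pi(f)\|$, with $\pi$ running over the admissible representations. (This is Renault's convention; equivalently one asks for continuity in the inductive limit topology.)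

An admissible $\pi$ is automatically contractive. If $\|\pi(\cdot)\|\le C\|\cdot\|_I$, put $h=f^**f$; then
$$\|\pi(f)\|^2=\|\pi(h)\|=\|\pi(h^{2^n})\|^{2^{-n}}\le\big(C\|h\|_I^{2^n}\big)^{2^{-n}}\le C^{2^{-n}}\|f\|_I^2$$
for all $n$, so $\|\pi(f)\|\le\|f\|_I$. Hence $\|f\|\le\|f\|_I$.

We write $f_k\to f$ (i.l.t.) if for all large $k$ the supports lie in one fixed compact set and $f_k\to f$ uniformly. If $C\subset G$ is compact, then $\sup_u\lambda^u(C)<\infty$: choose $h\in C_c(G)$ with $h\ge1_C$, and note that $u\mapsto\int h\,d\lambda^u$ is continuous with compact support. Therefore i.l.t. convergence implies convergence in $\|\cdot\|_I$, and this is true for every Haar system at once. The notion of i.l.t. convergence itself does not mention a Haar system, which will be useful.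

When $\lambda_1,\lambda_2$ are given, $*_j$ denotes convolution with respect to $\lambda_j$.

**Lemma 1.** Let $\lambda_1$ be a Haar system and let $\rho:G^{(0)}\to(0,\infty)$ be continuous with $c\le\rho\le C$ for constants $0<c\le C$. Then $\lambda_2^u=(\rho\circ d)\lambda_1^u$ is a Haar system, and $\Theta(f)(x)=\rho(r(x))^{1/2}f(x)\rho(d(x))^{1/2}$ extends to an isomorphism $C^*(G,\lambda_2)\to C^*(G,\lambda_1)$.

*Proof.* The supports are unchanged. Since $d(xy)=d(y)$, left invariance and continuity for $\lambda_2$ and $f$ are the same properties for $\lambda_1$ and $f\cdot(\rho\circ d)\in C_c(G)$. The map $\Theta$ is a linear bijection of $C_c(G)$ with $\Theta(f^*)=\Theta(f)^*$. Because $r(y^{-1}x)=d(y)$,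
$$\Theta(f)*_1\Theta(g)(x)=\rho(r(x))^{1/2}\rho(d(x))^{1/2}\int f(y)\,\rho(d(y))\,g(y^{-1}x)\,d\lambda_1^{r(x)}(y)=\Theta(f*_2g)(x).$$
For the $I$-norms,
$$\int|\Theta(f)|\,d\lambda_1^u=\int\frac{\rho(u)^{1/2}}{\rho(d(x))^{1/2}}|f(x)|\,\rho(d(x))\,d\lambda_1^u(x)\le(C/c)^{1/2}\int|f|\,d\lambda_2^u,$$
the same holds for $f^*$, and in the same way $\int|\Theta^{-1}(f)|\,d\lambda_2^u\le(C/c)^{1/2}\int|f|\,d\lambda_1^u$. So $\pi\mapsto\pi\circ\Theta$ is a bijection from the admissible representations for $\lambda_1$ to those for $\lambda_2$, and $\Theta$ preserves the full norms. $\square$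

Lemma 1 covers groups, where $\rho$ is a constant. It also covers every $G$ whose unit space is compact and open in $G$. Indeed, if $G^{(0)}$ is open, then for each $x$ the set $\{x\}=x\,(G^{(0)}\cap G^{d(x)})$ is open in $G^{r(x)}$, so every $G^u$ is discrete. By left invariance $\lambda^u(\{x\})=\lambda^{d(x)}(\{d(x)\})=:\kappa(d(x))$. Here $\kappa>0$ because of full support, and $\kappa$ is continuous because $\kappa(u)f(u)=\int f\,d\lambda^u$ for $f\in C_c(G^{(0)})\subset C_c(G)$. Two Haar systems then differ by the density $\rho=\kappa_2/\kappa_1$, which is bounded above and below when $G^{(0)}$ is compact.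

What changes in general is that there may be no density. Take $X=[0,1]$, $G=X\times X$, let $\alpha_1$ be Lebesgue measure and $\alpha_2=\sum_n2^{-n}\delta_{q_n}$ with $(q_n)$ an enumeration of the rationals in $[0,1]$. Both are finite with full support, so both give Haar systems, and $\lambda_2=(\rho\circ d)\lambda_1$ would force $\alpha_2=\rho\alpha_1$. This is impossible because the two measures are mutually singular. By Lemma 6 below, both algebras are nevertheless the compact operators on a separable infinite-dimensional Hilbert space, so they are isomorphic: one picks a unitary $L^2(\alpha_2)\to L^2(\alpha_1)$. No pointwise formula with densities supplies this unitary. For a general $G$ we have to produce such a unitary from inside the algebras.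

## 3. The statement, and what Morita equivalence leaves over

**Theorem 2.** Let $\lambda_1,\lambda_2$ be Haar systems on a locally compact second countable Hausdorff groupoid $G$. Then $C^*(G,\lambda_1)\cong C^*(G,\lambda_2)$.

The question is posed in "Isomorphism for transitive groupoid $C^*$-algebras" (http://www.utgjiu.ro/math/mbuneci/preprint/p0009.pdf). Two results of Muhly, Renault and Williams are its background. First, for any two Haar systems on $G$ the two $C^*$-algebras are strongly Morita equivalent. Second, if $G$ is transitive, then $C^*(G,\lambda)\cong C^*(H)\otimes\mathcal K(L^2(\mu))$ with $H$ an isotropy group and $\mu$ a quasi-invariant Radon measure on $G^{(0)}$, unique up to equivalence of measures, so that in the transitive case the algebras of any two Haar systems are isomorphic.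

A natural way to start is with the Morita equivalence. It places $A$ and $B$ as opposite corners of a linking algebra $L$, that is, $L$ consists of $2\times2$ matrices with entries in $L_{11}=A$, $L_{12}$, $L_{21}=L_{12}^*$, $L_{22}=B$. By the Brown–Green–Rieffel theorem, Morita equivalent $\sigma$-unital algebras satisfy $A\otimes\mathcal K\cong B\otimes\mathcal K$. But here one has to stop: $\mathbb C$ and $M_2$ are Morita equivalent, with linking algebra $M_3$, and are not isomorphic.

What would suffice is an element $T\in L_{12}$ with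
$$\overline{T^*TB}=B\quad\text{and}\quad\overline{TT^*A}=A .$$
Its polar decomposition $T=V|T|$ then contains a partial isometry $V$ with $V^*V$ acting as $1$ on $B$ and $VV^*$ acting as $1$ on $A$, and $b\mapsto VbV^*$ is an isomorphism (Section 7). For $\mathbb C$ and $M_2$ there is no such $T$: here $L_{12}$ is the space of rows of length $2$, and $T^*T$ has rank at most one in $M_2$. So Morita equivalence alone does not give $T$.

The groupoid gives more than a Morita equivalence: the same function $f\in C_c(G)$ can be put in any of the four corners. Write $f_{ij}$ for $f$ in the corner $ij$. We shall see that products are $f_{ij}g_{jk}=(f*_jg)_{ik}$, with $j$ the middle index, and that $(f_{ij})^*=(f^*)_{ji}$. In the finite case of Section 1, with $D_i=D_{\alpha_i}$, this is realized in $M_{2n}$ by the blocks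
$$f_{ij}=D_i^{1/2}fD_j^{1/2},\qquad f_{ij}g_{jk}=D_i^{1/2}fD_jgD_k^{1/2}=(f*_jg)_{ik}.$$
Two things can be read off from these rules.

First, a function $\psi=g^**_1g$ is positive in both diagonal corners, because
$$\psi_{11}=(g_{11})^*g_{11},\qquad\psi_{22}=(g^*)_{21}g_{12}=(g_{12})^*g_{12}.$$
Second, if $e$ is a unit for $*_1$, then $e_{21}\psi_{12}=(e*_1\psi)_{22}=\psi_{22}$. So left multiplication moves $\psi$ from the corner $12$ to the corner $22$ without changing the function. In the finite case $e=D_1^{-1}$, and $e_{21}=D_2^{1/2}D_1^{-1/2}$ indeed carries $\psi_{12}=D_1^{1/2}\psi D_2^{1/2}$ to $D_2^{1/2}\psi D_2^{1/2}$. With $g=D_1^{-1/2}$ we have $\psi=1$ and $T=\psi_{12}=D_1^{1/2}D_2^{1/2}$, which is positive and invertible, so $V=1$. The isomorphism $b\mapsto VbV^*$ sends $f_{22}=D_2^{1/2}fD_2^{1/2}$ to the same matrix, now read as $(D_\rho^{1/2}fD_\rho^{1/2})_{11}$. This is the formula of Section 1.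

So the plan is to take $T=\Phi_{12}$, with $\Phi$ a sum of functions $g^**_1g$ over a dense sequence of $g$. Then $\Phi_{11}$ and $\Phi_{22}$ should have dense range in $A$ and $B$, and approximate identities should transfer this to $TT^*$ and $T^*T$. We need approximate identities (Section 4) and a linking algebra whose corners really are the two full algebras (Section 5).

## 4. Approximate units for $*_j$ of the form $\varphi*_i\varphi^*$

To construct the linking algebra we shall need approximate units for $*_j$ that are visibly positive with respect to $*_i$, with $i\ne j$ allowed.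

**Lemma 3.** Let $i,j\in\{1,2\}$. There are $\varphi_k\in C_c(G)$, $k\ge1$, such that $e_k:=\varphi_k*_i\varphi_k^*$ (so $e_k=e_k^*$) satisfies $e_k*_jf\to f$ (i.l.t.) for every $f\in C_c(G)$.

*Proof.* Choose a compatible metric on $G$ whose closed balls are compact, and denote it by $\operatorname{dist}$: to any compatible metric add $|p(x)-p(y)|$ with $p:G\to[0,\infty)$ continuous and proper; on a bounded set $p$ is bounded, so a closed bounded set is compact. Put
$$V_k=\{x\in G:\operatorname{dist}(x,d(x))<1/k\},$$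
an open set containing $G^{(0)}$. Let $K_1\subset K_2\subset\cdots$ be nonempty compact subsets of $G^{(0)}$ with $K_k\subset\operatorname{int}K_{k+1}$ and union $G^{(0)}$. Fix $k$ and write $K=K_k$.

**Step 1.** *This step finds a set in which to support $\varphi_k$: a compact neighborhood $N$ of $K$ in $G$ with $NN^{-1}\subset V_k$.* Suppose none of the compact neighborhoods $\{x:\operatorname{dist}(x,K)\le1/n\}$ works. Then there are $y_n,z_n$ with $\operatorname{dist}(y_n,K)\to0$, $\operatorname{dist}(z_n,K)\to0$, $d(y_n)=d(z_n)$ and $y_nz_n^{-1}\notin V_k$. Pass to a subsequence with $y_n\to u\in K$ and $z_n\to v\in K$. Since $u,v$ are units, $u=\lim d(y_n)=\lim d(z_n)=v$, so $y_nz_n^{-1}\to uu^{-1}=u\in V_k$. As $V_k$ is open, this is a contradiction.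

**Step 2.** *This step builds $\varphi\ge0$ supported in $N$ with $\lambda_i$-mass one over $K$.* Take $\varphi_0\in C_c(G)$ with $\varphi_0\ge0$, $\operatorname{supp}\varphi_0\subset N$, and $\varphi_0=1$ on $K$. The function $m(u)=\int\varphi_0\,d\lambda_i^u$ is continuous on $G^{(0)}$, and it is positive on $K$ because $u\in\operatorname{supp}\lambda_i^u$. Choose $\chi\in C_c(\{m>0\})$ with $0\le\chi\le1$ and $\chi=1$ on $K$; let $q=\chi/m$ on $\{m>0\}$ and $q=0$ elsewhere. Put $\varphi=\varphi_0\cdot(q\circ r)\in C_c(G)$. Then $\int\varphi\,d\lambda_i^u=q(u)m(u)=\chi(u)$, which is $1$ for $u\in K$.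

**Step 3.** *This step corrects $\varphi$ so that $\varphi*_i\varphi^*$ has $\lambda_j$-mass close to one over $K$.* If we integrate $\varphi*_i\varphi^*$ against $\lambda_j^u$, a factor
$$b(v)=\int\varphi(w^{-1})\,d\lambda_j^v(w)$$
evaluated at $v=d(y)$ will appear. We divide by it, with a small $\delta$ because $b$ can vanish. The function $b$ is continuous and nonnegative. If $\varphi(y)>0$, then $b(d(y))>0$, since the continuous function $w\mapsto\varphi(w^{-1})$ is positive at $y^{-1}\in G^{d(y)}=\operatorname{supp}\lambda_j^{d(y)}$. For $\delta>0$ let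
$$\varphi_\delta(y)=\varphi(y)\,\big(b(d(y))+\delta\big)^{-1/2}\in C_c(G),\qquad e_\delta=\varphi_\delta*_i\varphi_\delta^* .$$
Since $\varphi_\delta^*(y^{-1}x)=\varphi_\delta(x^{-1}y)$ and $d(x^{-1}y)=d(y)$,
$$e_\delta(x)=\int\frac{\varphi(y)\,\varphi(x^{-1}y)}{b(d(y))+\delta}\,d\lambda_i^{r(x)}(y)\ \ge0 .$$
If $e_\delta(x)\ne0$, there is $y$ with $y\in N$ and $x^{-1}y\in N$, so $x=y(x^{-1}y)^{-1}\in NN^{-1}$. The set $NN^{-1}$ is compact, so $\operatorname{supp}e_\delta\subset NN^{-1}\subset V_k$.

For $y\in G^u$, left invariance (substitute $x=yw$, so $x^{-1}y=w^{-1}$) gives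
$$\int\varphi(x^{-1}y)\,d\lambda_j^u(x)=\int\varphi(w^{-1})\,d\lambda_j^{d(y)}(w)=b(d(y)).$$
By Fubini,
$$\int e_\delta\,d\lambda_j^u=\int\varphi(y)\,\frac{b(d(y))}{b(d(y))+\delta}\,d\lambda_i^u(y).$$
The integrand on the right is in $C_c(G)$, so this is continuous in $u$. As $\delta\downarrow0$ the integrand increases to $\varphi(y)$, because $b(d(y))>0$ wherever $\varphi(y)>0$. By monotone convergence the integral increases to $\int\varphi\,d\lambda_i^u=1$ for $u\in K$. By Dini's theorem the convergence is uniform on the compact set $K$. Choose $\delta$ with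
$$1-\tfrac1k\le\int e_\delta\,d\lambda_j^u\le1\qquad(u\in K_k),$$
and set $\varphi_k=\varphi_\delta$, $e_k=e_\delta$.

**Step 4.** *This step bounds the supports of $e_k*_jf$ uniformly in $k$.* Let $f\in C_c(G)$, $S=\operatorname{supp}f$, and
$$C=\{x:d(x)\in r(S),\ \operatorname{dist}(x,d(x))\le1\}.$$
This set is closed, and bounded because $r(S)$ is compact; so it is compact. If $e_k(y)f(y^{-1}x)\ne0$, then $d(y)=r(y^{-1}x)\in r(S)$ and $y\in V_k$, so $y\in C$ and $x=y(y^{-1}x)\in CS$. Hence $\operatorname{supp}(e_k*_jf)\subset CS$, a fixed compact set. Also $S\subset CS$, because $r(S)\subset C$.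

**Step 5.** *This step proves uniform convergence on $CS$; outside $CS$ both functions vanish.* Let $k$ be so large that $r(CS)\subset K_k$. For $x\in CS$,
$$|e_k*_jf(x)-f(x)|\le\int e_k(y)\,|f(y^{-1}x)-f(x)|\,d\lambda_j^{r(x)}(y)+\tfrac1k|f(x)|,$$
and $\int e_k\,d\lambda_j^{r(x)}\le1$. So it suffices that
$$\sup\{|f(y^{-1}x)-f(x)|:x\in CS,\ y\in\operatorname{supp}e_k,\ r(y)=r(x)\}\to0\qquad(k\to\infty).$$
If not, there are $k_n\to\infty$, $x_n\to x$ in $CS$, and $y_n\in\operatorname{supp}e_{k_n}$ with $r(y_n)=r(x_n)$, such that $|f(y_n^{-1}x_n)-f(x_n)|$ stays away from $0$. Since $e_{k}=e_{k}^*$, its support is closed under inversion, so $y_n^{-1}\in V_{k_n}$. As $d(y_n^{-1})=r(x_n)$, this says $\operatorname{dist}(y_n^{-1},r(x_n))<1/k_n$. Hence $y_n^{-1}\to r(x)$ and $y_n^{-1}x_n\to x$, so $f(y_n^{-1}x_n)-f(x_n)\to0$, a contradiction. $\square$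

## 5. Four copies of $G$ and the linking algebra

Let $\mathcal G=G\times\{1,2\}^2$, with
$$r(x,i,j)=(r(x),i),\quad d(x,i,j)=(d(x),j),\quad(x,i,j)(y,j,k)=(xy,i,k),\quad(x,i,j)^{-1}=(x^{-1},j,i).$$
This is the product of $G$ with the pair groupoid on two points; its unit $(u,i)$ is the element $(u,i,i)$. Define
$$\sigma^{(u,i)}=\sum_{j}\lambda_j^u\times\delta_{(i,j)} .$$
So the copies of $G$ with second index $j$ carry $\lambda_j$. This is a Haar system: support and continuity are clear, and left invariance holds because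
$$\int F\big((x,i,j)\,\cdot\,\big)\,d\sigma^{(d(x),j)}=\sum_k\int F(xy,i,k)\,d\lambda_k^{d(x)}(y)=\sum_k\int F(y,i,k)\,d\lambda_k^{r(x)}(y)=\int F\,d\sigma^{(r(x),i)} .$$

For $f\in C_c(G)$ let $f_{ij}\in C_c(\mathcal G)$ be $f$ placed on $G\times\{(i,j)\}$ and zero elsewhere. In $f_{ij}g_{jk}(x,i,k)=\sum_l\int f_{ij}(y,i,l)\,g_{jk}(y^{-1}x,l,k)\,d\lambda_l^{r(x)}(y)$ only $l=j$ contributes. So
$$f_{ij}\,g_{jk}=(f*_jg)_{ik},\qquad f_{ij}\,g_{lk}=0\ (l\ne j),\qquad(f_{ij})^*=(f^*)_{ji},\tag{1}$$
$$\|f_{ij}\|_I=\max\Big(\sup_u\int|f|\,d\lambda_j^u,\ \sup_u\int|f^*|\,d\lambda_i^u\Big).$$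
In particular $\|f_{ii}\|_I$ is the $I$-norm of $f$ for $\lambda_i$.

Let $L=C^*(\mathcal G,\sigma)$ and let $L_{ij}$ be the closure of $\{f_{ij}:f\in C_c(G)\}$ in $L$. By (1), $L_{ij}L_{jk}\subset L_{ik}$ and $L_{ij}^*=L_{ji}$. If $f_k\to f$ i.l.t., then $(f_k)_{ij}\to f_{ij}$ in $\|\cdot\|_I$, hence in the norm of $L$, for all $i,j$.

The corner $L_{ii}$ carries the norm of $L$, and we have to know that it is not smaller than the full norm for $\lambda_i$. The proof extends each representation from a corner to $C_c(\mathcal G)$ by inducing. The positivity of the induced inner product is where Lemma 3 with $i\ne j$ is needed.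

**Lemma 4.** The map $f\mapsto f_{ii}$ extends to an isometric isomorphism $C^*(G,\lambda_i)\to L_{ii}$.

*Proof.* By (1) the map is a $*$-homomorphism on $(C_c(G),*_i)$, so we only compare norms. Let $i=1$; the other case is symmetric.

**Step 1.** *This step shows $\|f_{11}\|_L\le\|f\|$.* Let $\Pi$ be an admissible representation of $C_c(\mathcal G)$. Then $f\mapsto\Pi(f_{11})$ is a $*$-representation of $(C_c(G),*_1)$, bounded for the $I$-norm of $\lambda_1$. Restricted to its essential subspace, the closed span of all $\Pi(f_{11})\xi$, it is nondegenerate, hence admissible; on the orthogonal complement it is zero. So $\|\Pi(f_{11})\|\le\|f\|$.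

For the converse let $\pi$ be an admissible representation of $(C_c(G),*_1)$ on $H$.

**Step 2.** *This step sets up the space on which $C_c(\mathcal G)$ will act.* Let $Y\subset C_c(\mathcal G)$ be the space of columns $F=(F_1)_{11}+(F_2)_{21}$. By (1), $C_c(\mathcal G)Y\subset Y$. For $F,M\in Y$ the element $M^*F$ lies in the $11$-corner, with function $M_1^**_1F_1+M_2^**_2F_2$; write $\pi(M^*F)$ for $\pi$ of that function. On the algebraic tensor product $Y\odot H$ put
$$\langle F\otimes h,M\otimes k\rangle=\langle\pi(M^*F)h,k\rangle .$$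
This is well defined, linear in the first and conjugate-linear in the second variable, and Hermitian because $(M^*F)^*=F^*M$.

**Step 3.** *This step shows that the form is positive.* Let $\zeta=\sum_nF^n\otimes h_n$. The first components contribute
$$\sum_{m,n}\langle\pi(F_1^{m*}*_1F_1^n)h_n,h_m\rangle=\Big\|\sum_n\pi(F_1^n)h_n\Big\|^2\ge0 .$$
For the second components the product is $*_2$, which $\pi$ does not know about. Take $e_k=\varphi_k*_1\varphi_k^*$ from Lemma 3 with $e_k*_2f\to f$. By (1), $(e_k)_{22}=(\varphi_k)_{21}\big((\varphi_k)_{21}\big)^*$, so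
$$(F_2^m)_{21}^*\,(e_k)_{22}\,(F_2^n)_{21}=\big[(\varphi_k)_{21}^*(F_2^m)_{21}\big]^*\big[(\varphi_k)_{21}^*(F_2^n)_{21}\big],\qquad(\varphi_k)_{21}^*(F_2^n)_{21}=(\varphi_k^**_2F_2^n)_{11} .$$
On the other hand $(e_k)_{22}(F_2^n)_{21}=(e_k*_2F_2^n)_{21}\to(F_2^n)_{21}$ in $\|\cdot\|_I$, multiplication is continuous in $\|\cdot\|_I$, and $\pi$ is $I$-bounded. Therefore
$$\sum_{m,n}\langle\pi(F_2^{m*}*_2F_2^n)h_n,h_m\rangle=\lim_k\sum_{m,n}\big\langle\pi\big((\varphi_k^**_2F_2^m)^**_1(\varphi_k^**_2F_2^n)\big)h_n,h_m\big\rangle=\lim_k\Big\|\sum_n\pi(\varphi_k^**_2F_2^n)h_n\Big\|^2\ge0 .$$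
Write $\|\zeta\|=\langle\zeta,\zeta\rangle^{1/2}$; the Cauchy–Schwarz inequality holds.

**Step 4.** *This step shows that $C_c(\mathcal G)$ acts by bounded operators.* Let $D\in C_c(\mathcal G)$ act by $D(F\otimes h)=DF\otimes h$. Since $M^*(DF)=(D^*M)^*F$, we have $\langle D\zeta,\zeta'\rangle=\langle\zeta,D^*\zeta'\rangle$. For $E\in C_c(\mathcal G)$ and $\zeta=\sum_nF^n\otimes h_n$, the contractivity of $\pi$ gives
$$|\langle E\zeta,\zeta\rangle|\le C_\zeta\|E\|_I,\qquad C_\zeta=\sum_{m,n}\|F^m\|_I\|F^n\|_I\|h_m\|\|h_n\| .$$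
Let $S=D^*D$. Cauchy–Schwarz gives $\langle S^{2^l}\zeta,\zeta\rangle\le\|\zeta\|\,\|S^{2^l}\zeta\|=\|\zeta\|\,\langle S^{2^{l+1}}\zeta,\zeta\rangle^{1/2}$ for $l\ge0$. Iterating $n$ times, with $1+\frac12+\dots+2^{-(n-1)}=2(1-2^{-n})$,
$$\|D\zeta\|^2=\langle S\zeta,\zeta\rangle\le\|\zeta\|^{2(1-2^{-n})}\langle S^{2^n}\zeta,\zeta\rangle^{2^{-n}}\le\|\zeta\|^{2(1-2^{-n})}\,C_\zeta^{2^{-n}}\,\|S\|_I .$$
If $\|\zeta\|\ne0$, letting $n\to\infty$ gives $\|D\zeta\|^2\le\|\zeta\|^2\|S\|_I\le\|\zeta\|^2\|D\|_I^2$. If $\|\zeta\|=0$, then $\|D\zeta\|^2=\langle S\zeta,\zeta\rangle\le\|S\zeta\|\|\zeta\|=0$. So the action passes to the Hilbert space obtained by dividing out null vectors and completing, and gives a $*$-representation $\Pi$ of $C_c(\mathcal G)$ with $\|\Pi(D)\|\le\|D\|_I$.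

**Step 5.** *This step shows that $\Pi$ is nondegenerate, hence admissible.* Let $e_k,e_k'$ be from Lemma 3 with $e_k*_1f\to f$ and $e_k'*_2f\to f$, and put $D_k=(e_k)_{11}+(e_k')_{22}$. For $F\in Y$, $D_kF=(e_k*_1F_1)_{11}+(e_k'*_2F_2)_{21}\to F$ in $\|\cdot\|_I$. Since $\|F\otimes h\|^2=\langle\pi(F^*F)h,h\rangle\le\|F\|_I^2\|h\|^2$ for every $F\in Y$, we get $D_k(F\otimes h)\to F\otimes h$.

**Step 6.** *This step finds $\pi$ inside $\Pi$.* For $F,M$ in the $11$-corner, $\langle F\otimes h,M\otimes k\rangle=\langle\pi(F_1)h,\pi(M_1)k\rangle$. So on the closed span of the vectors $(F_1)_{11}\otimes h$, the map $(F_1)_{11}\otimes h\mapsto\pi(F_1)h$ is isometric; its range is $H$ since $\pi$ is nondegenerate. It intertwines $\Pi(f_{11})$ with $\pi(f)$. Hence $\|\pi(f)\|\le\|\Pi(f_{11})\|\le\|f_{11}\|_L$, and taking the supremum over $\pi$ gives $\|f\|\le\|f_{11}\|_L$. $\square$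

From now on put
$$A=L_{11}=C^*(G,\lambda_1),\qquad B=L_{22}=C^*(G,\lambda_2).$$

## 6. One function in four corners: the element $T=\Phi_{12}$

We recall a device. For $h\ge0$ in a $C^*$-algebra $D$ and $\varepsilon>0$ put $p_\varepsilon(h)=h(h+\varepsilon)^{-1}$, computed in a unitization; it lies in $D$, because $t/(t+\varepsilon)$ vanishes at $0$. Then $0\le p_\varepsilon(h)\le1$, so $\|1-p_\varepsilon(h)\|\le1$. As $\varepsilon^2t/(t+\varepsilon)^2\le\varepsilon$ for $t\ge0$, functional calculus gives
$$\|(1-p_\varepsilon(h))\,h\,(1-p_\varepsilon(h))\|\le\varepsilon .\tag{2}$$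
Moreover $(h+\varepsilon)^{-1}b=\varepsilon^{-1}(b-p_\varepsilon(h)b)\in D$ for $b\in D$, so $p_\varepsilon(h)b\in hD$. Thus, to prove $\overline{hD}=D$, it suffices to show $p_\varepsilon(h)b\to b$ for all $b\in D$. For instance, if $h\ge0$ is an invertible matrix, then $p_\varepsilon(h)\to1$; if $h$ is singular, $p_\varepsilon(h)$ tends to the projection onto its range.

**Step 1.** *This step constructs $\Phi_{ij}$ and $T$.* Choose compact sets $Q_1\subset Q_2\subset\cdots$ in $G$ with $Q_m\subset\operatorname{int}Q_{m+1}$ and union $G$. The space $\{f\in C_c(G):\operatorname{supp}f\subset Q_m\}$ is, in the sup norm, a subspace of the separable metric space $C(Q_m)$, hence separable. Let $\{g_n\}_{n\ge1}$ be the union over $m$ of countable dense subsets of these spaces. Every $f\in C_c(G)$ has support in some $Q_m$, so it is an i.l.t. limit of a sequence from $\{g_n\}$. Hence $\{(g_n)_{ij}\}_n$ is dense in $L_{ij}$ for all four pairs $i,j$. This is one place where second countability enters.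

Let $e_k,e_k'$ be sequences as in Lemma 3 with $e_k*_1f\to f$ and $e_k'*_2f\to f$ (i.l.t.). Put
$$\psi_n=g_n^**_1g_n=\psi_n^*\in C_c(G).$$
Since $e_k*_1\psi_n\to\psi_n$ and $e_k'*_2\psi_n\to\psi_n$ i.l.t., hence in the norm of every $L_{ij}$, these sequences are bounded there, and
$$C_n:=1+\max_{i,j}\|(\psi_n)_{ij}\|+\sup_k\|(e_k*_1\psi_n)_{22}\|+\sup_k\|(e_k'*_2\psi_n)_{11}\|<\infty .$$
Let
$$c_n=\frac{2^{-n}}{C_n},\qquad\Phi_{ij}=\sum_nc_n(\psi_n)_{ij}\in L_{ij},\qquad T=\Phi_{12} .$$
The series converge in norm, and $T^*=\Phi_{21}$ because $\psi_n^*=\psi_n$.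

**Step 2.** *This step shows that the diagonal placements have dense range:* $\overline{\Phi_{ii}L_{ii}}=L_{ii}$ for $i=1,2$. By (1),
$$(\psi_n)_{ii}=(g_n^*)_{i1}(g_n)_{1i}=(g_n)_{1i}^*\,(g_n)_{1i},\qquad\text{so}\qquad\Phi_{ii}=\sum_nc_n\,(g_n)_{1i}^*(g_n)_{1i}\ge0 .$$
Put $p_\varepsilon=p_\varepsilon(\Phi_{ii})$ and $x=(g_n)_{1i}$. Since $c_nx^*x\le\Phi_{ii}$, (2) gives
$$\|(1-p_\varepsilon)x^*\|^2=\|(1-p_\varepsilon)x^*x(1-p_\varepsilon)\|\le c_n^{-1}\varepsilon\to0\qquad(\varepsilon\to0).$$
By density of the $(g_n)_{1i}$ in $L_{1i}$ and $\|1-p_\varepsilon\|\le1$, we get $p_\varepsilon x^*\to x^*$ for all $x\in L_{1i}$. Hence $p_\varepsilon x^*y\to x^*y$ for all $x,y\in L_{1i}$. For $g\in C_c(G)$,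
$$(e_k)_{1i}^*\,g_{1i}=(e_k)_{i1}\,g_{1i}=(e_k*_1g)_{ii}\to g_{ii},$$
so every $g_{ii}$ is a limit of elements $x^*y$ with $x,y\in L_{1i}$. Using $\|1-p_\varepsilon\|\le1$ twice more, $p_\varepsilon b\to b$ for $b=g_{ii}$ and then for all $b\in L_{ii}$. Since $p_\varepsilon b\in\Phi_{ii}L_{ii}$, the claim follows.

**Step 3.** *This step reaches the diagonal placements from $T$:* $\Phi_{22}\in\overline{L_{21}T}$ and $\Phi_{11}\in\overline{L_{12}T^*}$. By (1),
$$(e_k)_{21}T=\sum_nc_n(e_k*_1\psi_n)_{22}\ \xrightarrow[k\to\infty]{}\ \sum_nc_n(\psi_n)_{22}=\Phi_{22},$$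
because each term converges and the $n$-th term has norm at most $2^{-n}$ for all $k$, by the choice of $C_n$. Likewise
$$(e_k')_{12}T^*=(e_k')_{12}\Phi_{21}=\sum_nc_n(e_k'*_2\psi_n)_{11}\to\Phi_{11} .$$

**Step 4.** *This step transfers dense range to $T^*T$ and $TT^*$:*
$$\overline{T^*TB}=B,\qquad\overline{TT^*A}=A.\tag{3}$$
Note $T^*T\in L_{21}L_{12}\subset B$. Let $v_\varepsilon=p_\varepsilon(T^*T)\in B$. By (2), $\|T(1-v_\varepsilon)\|^2=\|(1-v_\varepsilon)T^*T(1-v_\varepsilon)\|\le\varepsilon$. Hence $z(1-v_\varepsilon)\to0$ for $z\in L_{21}T$, and then for $z\in\overline{L_{21}T}$ since $\|1-v_\varepsilon\|\le1$. By Step 3, $\Phi_{22}(1-v_\varepsilon)\to0$. Taking adjoints, $(1-v_\varepsilon)\Phi_{22}\to0$. So $(1-v_\varepsilon)\Phi_{22}b\to0$ for $b\in B$, and by Step 2 $(1-v_\varepsilon)b\to0$ for all $b\in B$. As $v_\varepsilon b\in T^*TB$, the first equality holds.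

For the second, $TT^*\in A$; with $p_\varepsilon=p_\varepsilon(TT^*)$ we have $\|T^*(1-p_\varepsilon)\|^2\le\varepsilon$, so $z(1-p_\varepsilon)\to0$ for $z\in\overline{L_{12}T^*}$, in particular for $z=\Phi_{11}$. Adjoints and $\overline{\Phi_{11}A}=A$ give $(1-p_\varepsilon)a\to0$ for all $a\in A$.

## 7. The polar part of $T$ and the end of the proof of Theorem 2

**Step 5.** *This step shows that the polar part of $T$ moves $B$ into $L_{12}$ and $A$ into $L_{21}$, and acts as a unitary on them.* Represent $L$ faithfully on a Hilbert space and let $T=V|T|$ be the polar decomposition, $|T|=(T^*T)^{1/2}\in B$. Since $T^*TB\subset|T|B\subset B$, (3) gives $\overline{|T|B}=B$. For $b\in B$ we have $V|T|b=Tb\in L_{12}$ and $V^*V|T|b=|T|b$. By density, and by taking adjoints in the last relation,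
$$VB\subset L_{12},\qquad V^*Vb=b=bV^*V\quad(b\in B).\tag{4}$$
From $T^*=V^*|T^*|$, $|T^*|=(TT^*)^{1/2}\in A$ and $\overline{|T^*|A}=A$ we get in the same way
$$V^*A\subset L_{21},\qquad VV^*a=a=aVV^*\quad(a\in A).\tag{5}$$

**Step 6.** *This step checks that conjugation by $V$ is an isomorphism.* Put $\theta(b)=VbV^*$ for $b\in B$. Let $(w_s)$ be a self-adjoint approximate unit of $B$ with $\|w_s\|\le1$. By (4),
$$\theta(w_sbw_s)=(Vw_s)\,b\,(Vw_s)^*\in L_{12}BL_{21}\subset A,$$
and $w_sbw_s\to b$, so $\theta(b)\in A$. Since $V^*V$ is an identity for $B$, $\theta(b)\theta(b')=VbV^*Vb'V^*=\theta(bb')$, and $\theta(b)^*=\theta(b^*)$. In the same way, using (5) and an approximate unit $(a_s)$ of $A$, $\theta'(a)=V^*aV$ is a $*$-homomorphism $A\to B$. Finally $\theta'\theta(b)=V^*VbV^*V=b$ and $\theta\theta'(a)=VV^*aVV^*=a$. Hence $\theta$ is an isomorphism and $C^*(G,\lambda_2)=B\cong A=C^*(G,\lambda_1)$. This proves Theorem 2. $\blacksquare$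

## 8. Ideals, reduced algebras and twists

The isomorphism $\theta$ is built from $L_{12}$, so it respects whatever the four corners share. To say this precisely we recall three notions.

*Invariant sets.* A subset $U\subset G^{(0)}$ is invariant if $r(x)\in U$ exactly when $d(x)\in U$. For open invariant $U$, $G|_U=r^{-1}(U)=d^{-1}(U)$ is open in $G$, and $C_c(G|_U)\subset C_c(G)$.

*Reduced algebras.* For $u\in G^{(0)}$ let $(\lambda^u)^{-1}$ be the image of $\lambda^u$ under inversion, a measure on $G_u$, and let $R_u(f)\xi=f*\xi$ on $L^2(G_u,(\lambda^u)^{-1})$. Substituting $y=xz$ in the convolution, $R_u(f)\xi(x)=\int f(xz)\,\xi(z^{-1})\,d\lambda^u(z)$; with $x=w^{-1}$,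
$$\langle R_u(f)\xi,\eta\rangle=\iint f(w^{-1}z)\,\xi(z^{-1})\,\overline{\eta(w^{-1})}\,d\lambda^u(z)\,d\lambda^u(w).$$
By left invariance $\int|f(w^{-1}z)|\,d\lambda^u(z)=\int|f|\,d\lambda^{d(w)}$ and $\int|f(w^{-1}z)|\,d\lambda^u(w)=\int|f(v^{-1})|\,d\lambda^{d(z)}(v)$, so the Schur test gives $\|R_u(f)\|\le\|f\|_I$. Since $f(w^{-1}z)=\overline{f^*(z^{-1}w)}$, $R_u(f)^*=R_u(f^*)$. On the dense subspace $C_c(G_u)$, whose elements are restrictions of $g\in C_c(G)$, $R_u(f)(g|_{G_u})=(f*g)|_{G_u}$, so $R_u$ is multiplicative; it is nondegenerate by Lemma 3. Thus $R_u$ is admissible. The reduced algebra $C^*_r(G,\lambda)$ is the quotient of $C^*(G,\lambda)$ by $\bigcap_u\ker R_u$.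

*Twists.* A twist over $G$ is a locally compact second countable Hausdorff groupoid $\Sigma$ with unit space $G^{(0)}$, with a continuous free action of the circle $\mathbb T$ satisfying $t(xy)=(tx)y=x(ty)$ (so $(tx)^{-1}=t^{-1}x^{-1}$), and a continuous open surjective homomorphism $\tau:\Sigma\to G$ that is the identity on units and whose fibers are the $\mathbb T$-orbits. For a Haar system $\lambda$ on $G$ and fixed $n\in\{1,-1\}$ (according to convention), let $C_c(G;\Sigma)=\{f\in C_c(\Sigma):f(tx)=t^nf(x)\}$ with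
$$f*g(x)=\int_Gf(y)\,g(y^{-1}x)\,d\lambda^{r(x)}(\tau(y)),\qquad f^*(x)=\overline{f(x^{-1})},$$
where the integrand depends only on $\tau(y)$. The $I$-norm is defined by integrating $|f|$ and $|f^*|$, which are functions on $G$, and $C^*(G;\Sigma,\lambda)$ is the completion of $C_c(G;\Sigma)$ in the supremum over its nondegenerate $I$-bounded $*$-representations. For example, let $\Sigma=\mathbb T\times G$ with $(s,x)(t,y)=(st,xy)$. Then $f(t,x)=t^nF(x)$ with $F\in C_c(G)$, and $f(s,y)\,g\big((s,y)^{-1}(t,x)\big)=t^nF(y)F'(y^{-1}x)$ if $g(t,x)=t^nF'(x)$. So this twist gives $C^*(G,\lambda)$ back.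

**Theorem 5.** With $\theta:C^*(G,\lambda_2)\to C^*(G,\lambda_1)$, $V$ and $L_{ij}$ as above:

1. $b\mapsto Vb$ is a unitary isomorphism of right Hilbert $B$-modules from $B$ onto $L_{12}$. For every closed ideal $I\subset B$, $\theta(I)=\overline{\operatorname{span}}\,L_{12}IL_{21}$, and for every closed ideal $I\subset A$, $\theta^{-1}(I)=\overline{\operatorname{span}}\,L_{21}IL_{12}$.
2. Let $\mathcal J\subset C_c(G)$ be a subspace with $\mathcal J^*=\mathcal J$ and $f*_ig,\ g*_if\in\mathcal J$ for $f\in C_c(G)$, $g\in\mathcal J$, $i=1,2$. Let $J_A,J_B$ be its closures in $A,B$. Then $\theta(J_B)=J_A$. In particular, for every open invariant $U\subset G^{(0)}$, $\theta$ carries the ideal $\overline{C_c(G|_U)}$ of $B$ onto that of $A$.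
3. $\theta$ descends to an isomorphism of reduced algebras $C^*_r(G,\lambda_2)\cong C^*_r(G,\lambda_1)$.
4. For every twist $\Sigma$ over $G$, $C^*(G;\Sigma,\lambda_1)\cong C^*(G;\Sigma,\lambda_2)$.

*Proof.*

**Part 1, step 1.** *This step identifies $VB$.* The inner product on $L_{12}$ is $\langle x,y\rangle=x^*y\in B$. Let $x\in L_{12}$ and let $(a_s)$ be an approximate unit of $A$ with $0\le a_s\le1$. Since $xx^*\in A$, $\|a_sx-x\|^2\le\|(a_s-1)xx^*\|\to0$. So $V^*x=\lim(V^*a_s)x$ lies in the closure of $L_{21}L_{12}$, hence in $B$, and $VV^*x=\lim VV^*a_sx=x$ by (5). Thus every $x\in L_{12}$ is $V(V^*x)$ with $V^*x\in B$, and $VB=L_{12}$. By (4), $(Vb)^*(Vb')=b^*b'$. The map is clearly right $B$-linear. In the same way, for $x\in L_{21}$, approximate units of $B$ give $Vx\in A$ and $V^*Vx=x$.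

**Part 1, step 2.** *This step proves the formulas for ideals.* Let $I\subset B$ be a closed ideal. For $b\in I$, $\theta(b)=\lim(Vw_s)\,b\,(Vw_s)^*\in\overline{\operatorname{span}}\,L_{12}IL_{21}$. Conversely let $x\in L_{12}$, $b\in I$, $y\in L_{21}$. Then $V^*x\in B$ and $yV=(V^*y^*)^*\in B$, while $x=VV^*x$ and $y=yVV^*$. So $xby=\theta\big((V^*x)\,b\,(yV)\big)\in\theta(I)$, and $\theta(I)$ is a closed subspace. For $I\subset A$ the argument is the same with $V^*$ in place of $V$: for $a\in I$, $\theta^{-1}(a)=V^*aV=\lim(V^*a_s)\,a\,(V^*a_s)^*$, and for $x\in L_{21}$, $y\in L_{12}$, $xay=V^*\big((Vx)\,a\,(yV^*)\big)V$ with $Vx\in A$ and $yV^*=(Vy^*)^*\in A$.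

**Part 2.** *We apply the formulas of Part 1 to $J_A$ and $J_B$.* By hypothesis $J_A,J_B$ are closed ideals of $A,B$. For $f,h\in C_c(G)$ and $g\in\mathcal J$,
$$f_{12}\,g_{22}\,h_{21}=(f*_2g*_2h)_{11}\in J_A,$$
so $\theta(J_B)=\overline{\operatorname{span}}\,L_{12}J_BL_{21}\subset J_A$. Symmetrically $f_{21}\,g_{11}\,h_{12}=(f*_1g*_1h)_{22}\in J_B$, so $\theta^{-1}(J_A)\subset J_B$. Hence $\theta(J_B)=J_A$. For $U$ open invariant take $\mathcal J=C_c(G|_U)$. It is closed under the involution, and if $\operatorname{supp}g\subset G|_U$ then $\operatorname{supp}f\cdot\operatorname{supp}g$ and $\operatorname{supp}g\cdot\operatorname{supp}f$ are compact subsets of $G|_U$ because $U$ is invariant; they contain the supports of $f*_ig$ and $g*_if$.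

**Part 3.** *We realize both families of regular representations inside those of $L$.* Let $R_u$ be the regular representation of $L$ at the unit $(u,1)$ of $\mathcal G$. Since $\mathcal G_{(u,1)}=\{(x,i,1):d(x)=u\}$ and $\sigma^{(u,1)}=\sum_i\lambda_i^u\times\delta_{(1,i)}$, it acts on $\bigoplus_iL^2(G_u,(\lambda_i^u)^{-1})$, and $R_u(f_{ij})$ maps $\xi$ in the $j$-th summand to $x\mapsto\int f(y)\xi(y^{-1}x)\,d\lambda_j^{r(x)}(y)$ in the $i$-th summand. So the restriction of $R_u$ to $L_{ii}$ is the regular representation of $C^*(G,\lambda_i)$ at $u$ on the $i$-th summand, and zero on the other. Let $J=\bigcap_u\ker R_u$, a closed ideal of $L$. Then $A\cap J$ and $B\cap J$ are the kernels of the maps from $A$ and $B$ onto the reduced algebras. By Part 1, $\theta(B\cap J)=\overline{\operatorname{span}}\,L_{12}(B\cap J)L_{21}\subset A\cap J$, and likewise $\theta^{-1}(A\cap J)\subset B\cap J$. So $\theta(B\cap J)=A\cap J$, and $\theta$ passes to the quotients.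

**Part 4, step 1.** *This step lifts $\lambda_i$ to a Haar system on $\Sigma$.* Note that $r(tx)=r(\tau(tx))=r(\tau(x))=r(x)$, and similarly for $d$. For $f\in C_c(\Sigma)$ let
$$\bar f(\tau(x))=\int_{\mathbb T}f(tx)\,dt$$
with normalized Haar measure. This is well defined because the fibers of $\tau$ are orbits. The function $x\mapsto\int f(tx)\,dt$ is continuous and constant on fibers, so $\bar f$ is continuous, because $\tau$ is open. It is supported in $\tau(\operatorname{supp}f)$. So $\bar f\in C_c(G)$. Put $\tilde\lambda_i^u(f)=\int\bar f\,d\lambda_i^u$, a positive functional on $C_c(\Sigma)$, that is, a Radon measure. Continuity in $u$ is clear. If $f$ vanishes on $r^{-1}(u)$, then $\bar f$ vanishes on $G^u$, so $\tilde\lambda_i^u$ is carried by $r^{-1}(u)$. If $f\ge0$ and $f(y)>0$ with $r(y)=u$, then $\bar f(\tau(y))>0$, so $\tilde\lambda_i^u(f)>0$; thus the support is all of $r^{-1}(u)$. Finally $f(x(ty))=f(t(xy))$, so $y\mapsto f(xy)$ has average $\bar f(\tau(x)\,\cdot\,)$, and left invariance of $\tilde\lambda_i$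 follows from that of $\lambda_i$. Also $\tilde\lambda_i^u$ is $\mathbb T$-invariant, since $f(s\,\cdot)$ and $f$ have the same average.

Let $\mathcal J=C_c(G;\Sigma)$. For $f,g\in\mathcal J$, $f(ty)g((ty)^{-1}x)=t^nt^{-n}f(y)g(y^{-1}x)$, and $|f|$ is $\mathbb T$-invariant. So on $\mathcal J$ the convolution and the $I$-norm coming from $(\Sigma,\tilde\lambda_i)$ agree with those of the twisted algebra for $\lambda_i$.

**Part 4, step 2.** *This step projects $C_c(\Sigma)$ onto $\mathcal J$ by a $*$-homomorphism.* For $f\in C_c(\Sigma)$ put $Pf(x)=\int_{\mathbb T}t^{-n}f(tx)\,dt$. Then $Pf(sx)=s^nPf(x)$, so $Pf\in\mathcal J$, and $Pf=f$ for $f\in\mathcal J$. Since $y^{-1}(tx)=t(y^{-1}x)$, we have $P(f*_ig)=f*_iPg$. By $\mathbb T$-invariance of $\tilde\lambda_i$ we may replace $y$ by $ty$: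
$$\int f(y)\,g(y^{-1}(tx))\,d\tilde\lambda_i^{r(x)}(y)=\int f(ty)\,g\big(t^{-1}y^{-1}(tx)\big)\,d\tilde\lambda_i^{r(x)}(y)=\int f(ty)\,g(y^{-1}x)\,d\tilde\lambda_i^{r(x)}(y),$$
so also $P(f*_ig)=Pf*_ig$. Further
$$P(f^*)(x)=\int t^{-n}\,\overline{f(t^{-1}x^{-1})}\,dt=\int t^n\,\overline{f(tx^{-1})}\,dt=(Pf)^*(x).$$
Again by $\mathbb T$-invariance, $\int|Pf|\,d\tilde\lambda_i^u\le\iint|f(tx)|\,dt\,d\tilde\lambda_i^u(x)=\int|f|\,d\tilde\lambda_i^u$; applied to $f$ and $f^*$ this gives $\|Pf\|_I\le\|f\|_I$. Finally $P(f*_ig)=PP(f*_ig)=P(f*_iPg)=Pf*_iPg$. So $P$ is an idempotent, $I$-contractive $*$-homomorphism of $C_c(\Sigma)$ onto $\mathcal J$ for both convolutions. For $f\in C_c(\Sigma)$ and $g\in\mathcal J$ we have $f*_ig=f*_iPg=P(f*_ig)\in\mathcal J$ and $g*_if=Pg*_if=P(g*_if)\in\mathcal J$, and $\mathcal J^*=\mathcal J$. So $\mathcal J$ satisfies the hypothesis of Part 2 for $\Sigma,\tilde\lambda_1,\tilde\lambda_2$.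

**Part 4, step 3.** *This step identifies the closure of $\mathcal J$ in $C^*(\Sigma,\tilde\lambda_i)$ with $C^*(G;\Sigma,\lambda_i)$.* If $\pi$ is a nondegenerate $I$-bounded $*$-representation of $\mathcal J$, then $\pi\circ P$ is one of $C_c(\Sigma)$ and extends $\pi$. Conversely, such a representation of $C_c(\Sigma)$, restricted to $\mathcal J$ and to the essential subspace of $\mathcal J$, is such a representation of $\mathcal J$, with the same norms on $\mathcal J$. Hence the norm of $f\in\mathcal J$ in $C^*(\Sigma,\tilde\lambda_i)$ equals its norm in $C^*(G;\Sigma,\lambda_i)$. Part 2, applied to $\Sigma,\tilde\lambda_1,\tilde\lambda_2$, carries one closure onto the other. $\square$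

## 9. A compact pair groupoid without a countable base

Second countability was used to choose a dense sequence and sequences of approximate units. It cannot be dropped, already for pair groupoids. The full algebra is defined by the same formulas as in Section 2.

**Lemma 6.** Let $X$ be a compact Hausdorff space, $\alpha$ a finite Radon measure on $X$ with full support, $G=X\times X$ and $\lambda^x=\delta_x\times\alpha$. Then $C^*(G,\lambda)\cong\mathcal K(L^2(X,\alpha))$.

*Proof.* Convolution is $F*K(x,z)=\int F(x,y)K(y,z)\,d\alpha(y)$.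

**Step 1.** *This step bounds all representations on a dense subalgebra.* Let $\mathcal F$ be the span of the functions $(f\otimes\bar g)(x,y)=f(x)\overline{g(y)}$, $f,g\in C(X)$. By Stone–Weierstrass it is sup-norm dense in $C(X\times X)$. We have
$$(f\otimes\bar g)*(f'\otimes\bar g')=\langle f',g\rangle_\alpha\,f\otimes\bar g',\qquad(f\otimes\bar g)^*=g\otimes\bar f .$$
The form $\langle\cdot,\cdot\rangle_\alpha$ is definite on $C(X)$ by full support. So for a finite-dimensional $E\subset C(X)$ with orthonormal basis $(\epsilon_a)$, the functions $\epsilon_a\otimes\bar\epsilon_b$ are matrix units, and $\operatorname{span}\{f\otimes\bar g:f,g\in E\}$ is $*$-isomorphic to $M_{\dim E}$. It acts faithfully on $L^2(X,\alpha)$ by kernel operators, so the $C^*$-norm of $M_{\dim E}$ is the operator norm there. Every $*$-representation of a matrix algebra is contractive for its $C^*$-norm. Each element of $\mathcal F$ lies in such a span, so every $*$-representation of $\mathcal F$ is bounded by the operator norm of the kernel representation.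

**Step 2.** *This step identifies the full norm.* The kernel representation of $C(X\times X)$ on $L^2(X,\alpha)$ is admissible: it is bounded by $\|\cdot\|_I$ by the Schur test, and nondegenerate because $f\otimes\bar1$ maps the constant $1$ to $\alpha(X)f$. So on $\mathcal F$ the full norm equals the operator norm. Both are dominated by $\|\cdot\|_I\le\alpha(X)\|\cdot\|_\infty$, so by density they agree on $C(X\times X)$. The completion is the closed span of the rank one operators $\xi\mapsto\langle\xi,g\rangle f$ with $f,g\in C(X)$. As $C(X)$ is dense in $L^2(X,\alpha)$, this is $\mathcal K(L^2(X,\alpha))$. $\square$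

**Proposition 7.** Let $X=\{0,1\}^{[0,1]}$ and let $G=X\times X$ be the pair groupoid (compact Hausdorff, transitive, not second countable). Then $G$ has Haar systems with non-isomorphic $C^*$-algebras.

*Proof.* The space $X$ is not second countable, since $C(X)$ is not separable: the coordinate functions have mutual distance $1$. But $X$ has a countable dense subset: the indicator functions of finite unions of intervals with rational endpoints. Indeed a basic open set prescribes values at finitely many points of $[0,1]$, and small rational intervals separate these points. Let $\alpha=\sum_n2^{-n}\delta_{x_n}$ with $(x_n)$ distinct and dense in $X$, and let $\alpha'$ be Haar measure of the compact group $X=(\mathbb Z/2)^{[0,1]}$. Both are finite Radon measures with full support. The space $L^2(\alpha)$ is separable, so $\mathcal K(L^2(\alpha))$ is separable. The space $L^2(\alpha')$ contains the uncountable orthonormal set of characters of $X$; the rank one projections onto them have mutual distance $1$, so $\mathcal K(L^2(\alpha'))$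 is not separable. By Lemma 6 these are the $C^*$-algebras of the two Haar systems $\delta_x\times\alpha$ and $\delta_x\times\alpha'$ on $G$, and they are not isomorphic. $\square$
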